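\title{Lattice identities do not characterize $Q$-universal quasivarieties}

\begin{abstract}
A quasivariety $K$ of algebras of finite type is $Q$-universal if, for every quasivariety $M$ of algebras of finite type, the lattice $L(M)$ of subquasivarieties of $M$ is a homomorphic image of a sublattice of $L(K)$. If $K$ is $Q$-universal, then $L(K)$ satisfies no nontrivial lattice identity. We show that the converse fails. We construct a locally finite discriminator variety $K$ of finite type such that $L(K)$ satisfies no nontrivial lattice identity, while $L(K)$ is countable and has no infinite strictly descending chain. The proof identifies $L(K)$ with a lattice of families of finite subsets of $\mathbb N^2$. The large finite antichains of $\mathbb N^2$ destroy all identities, and a well-quasi-ordering argument keeps $L(K)$ small. We also describe the finite sublattices of $L(K)$.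
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{quasivariety} is a class of algebras of the same type that is closed under isomorphic images, subalgebras, direct products (including the product of the empty family, which is the trivial one-element algebra) and ultraproducts. Equivalently, it is a universal Horn class that contains a trivial algebra. In particular, the class of all models of a set of \emph{quasi-identities}, that is, universally quantified implications
\[
s_1\approx s_1'\ \&\ \cdots\ \&\ s_n\approx s_n'\ \longrightarrow\ s\approx s'
\]
between equations, is a quasivariety. The quasivarieties contained in a quasivariety $K$ form a lattice $L(K)$ under inclusion; the meet of two of them is their intersection, and the join is the least quasivariety containing both. The \emph{type} of $K$ is finite if it has finitely many operation symbols.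

There are two natural ways to say that $L(K)$ is as complicated as such a lattice can be. The first compares $L(K)$ with the other lattices of the same kind: a quasivariety $K$ of algebras of finite type is \emph{$Q$-universal} if, for every quasivariety $M$ of algebras of finite type, $L(M)$ is a homomorphic image of a sublattice of $L(K)$. The second is equational: call a lattice identity \emph{nontrivial} if it fails in some lattice, and ask that $L(K)$ satisfy no nontrivial identity. It is known that the first property implies the second; indeed, if $K$ is $Q$-universal, then $L(K)$ has a sublattice freely generated by $\omega$ elements and has cardinality $2^{\aleph_0}$. The following question is posed in \cite{Quniversal}.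

\begin{quote}
\emph{Let $K$ be a quasivariety of algebras of finite type such that $L(K)$ satisfies no nontrivial lattice identity. Must $K$ be $Q$-universal?}
\end{quote}

The failure of an identity is witnessed by finitely many elements, and different identities may fail in different small corners of $L(K)$. $Q$-universality, on the other hand, concerns whole lattices $L(M)$, and it is sensitive to infinitary properties: countability and the absence of infinite descending chains both pass to sublattices and to homomorphic images. So one expects the answer no, and the task is to build a quasivariety $K$ for which $L(K)$ is complicated locally and small globally. The following algebras do this.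

\begin{definition}\label{def:D}
The type consists of a ternary operation $t$, a unary operation $f$ and two constants $0,1$. Let $\mathcal D$ be the class of all algebras $A$ of this type such that
\begin{itemize}
\item $0\neq 1$, $f(0)=f(1)=0$, and $f(a)\in\{0,1\}$ for all $a\in A$;
\item $t$ is the \emph{discriminator} of $A$: $t(x,y,z)=z$ if $x=y$, and $t(x,y,z)=x$ if $x\neq y$.
\end{itemize}
The \emph{profile} of a finite $A\in\mathcal D$ is the pair $(k,l)$ with $k=|\{a\in A\setminus\{0,1\}: f(a)=0\}|$ and $l=|\{a\in A:f(a)=1\}|$. Let $P=\mathbb N^2$, where $\mathbb N=\{0,1,2,\dots\}$, ordered componentwise. Every $(k,l)\in P$ is the profile of exactly one finite member of $\mathcal D$ up to isomorphism, denoted $A_{k,l}$, or $A_u$ for $u=(k,l)$. Finally, $K$ is the quasivariety generated by all the algebras $A_{k,l}$.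
\end{definition}

Thus a member of $\mathcal D$ is a set with two named points whose remaining points are painted in two colors, and $A_{k,l}$ has $k+l+2$ elements.

\begin{theorem}\label{thm:A}
The lattice $L(K)$ satisfies no nontrivial lattice identity, but $K$ is not $Q$-universal.
\end{theorem}

So the question has a negative answer. More can be said about $K$. A variety (a class closed under homomorphic images, subalgebras and products) is a \emph{discriminator variety} if it is generated by a class of algebras on each of which one fixed ternary term is the discriminator. A class is \emph{locally finite} if its finitely generated members are finite. We write $FL(X)$ for the free lattice on $X$ generators.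

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] $K$ is a locally finite discriminator variety.
\item[(2)] $L(K)$ is countable and has no infinite strictly descending chain. Hence $L(M)$ is not a homomorphic image of a sublattice of $L(K)$ whenever $L(M)$ is uncountable or contains an infinite strictly descending chain. In particular, the free lattice $FL(3)$ is not a sublattice of $L(K)$.
\item[(3)] A finite lattice embeds in $L(K)$ if and only if it embeds in the lattice of subsemilattices (including $\emptyset$) of some finite semilattice.
\end{enumerate}
\end{theorem}

The proof runs as follows. The discriminator forces every finite member of $K$ to be a direct product of algebras $A_u$, and every homomorphism from such a product to a member of $\mathcal D$ to factor through a projection (Section~\ref{sec:finite}). Consequently a subquasivariety of $K$ is recorded by a family of finite subsets of $P$, closed under unions and downward closed for a certain quasi-order $\preceq$ (Section~\ref{sec:Lambda}). Two opposite features of $P=\mathbb N^2$ then give the two halves of Theorem~\ref{thm:A}. The quasi-order $\preceq$ is a well-quasi-order, which excludes infinite descending chains in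 $L(K)$ (Section~\ref{sec:wqo}). But $P$ has finite antichains of every size, and over such an antichain $\preceq$ is equality, so $L(K)$ contains the lattice of subsemilattices of every finite semilattice; these lattices satisfy no common nontrivial identity (Section~\ref{sec:identities}). Section~\ref{sec:B} completes the proof of Theorem~\ref{thm:B}. We begin with the smallest antichain.

\section{Two three-element algebras}\label{sec:example}

For a class $\mathcal X$ of algebras, $Q(\mathcal X)$ denotes the least quasivariety containing $\mathcal X$; we write $Q(A)$ for $Q(\{A\})$. A quasi-identity that holds in $\mathcal X$ holds in $Q(\mathcal X)$, since its models form a quasivariety.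

\begin{example}\label{ex:distributive}
Let $A=A_{1,0}=\{0,1,a\}$ with $f(a)=0$ and $B=A_{0,1}=\{0,1,b\}$ with $f(b)=1$. Put
\[
X=Q(A\times B),\qquad Y=Q(A),\qquad Z=Q(B).
\]
We show that $X\wedge(Y\vee Z)\neq (X\wedge Y)\vee(X\wedge Z)$, so that $L(K)$ is not distributive.

In a member of $\mathcal D$ we have $t(0,x,1)=0$ if and only if $x\neq0$, and $t(1,x,0)=1$ if and only if $x\neq 1$. Let $\eta(x)$ be the conjunction of the equations $t(0,x,1)\approx0$ and $t(1,x,0)\approx1$. The only solution of $\eta$ is $a$ in $A$, is $b$ in $B$, and is $(a,b)$ in $A\times B$. The values of $f$ at these solutions are $0$, $1$ and $(0,1)$. Therefore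
\begin{itemize}
\item $Y$ satisfies $\eta(x)\to f(x)\approx 0$, and $Z$ satisfies $\eta(x)\to f(x)\approx1$;
\item $X$ satisfies $\eta(x)\ \&\ f(x)\approx0\to 0\approx1$ and $\eta(x)\ \&\ f(x)\approx 1\to0\approx1$, because in $A\times B$ neither premise has a solution.
\end{itemize}
Hence the quasi-identity $\eta(x)\to0\approx1$ holds in $X\wedge Y$ and in $X\wedge Z$, and so in their join. It fails in $A\times B$ at $x=(a,b)$, and $A\times B$ belongs to $X\wedge(Y\vee Z)$.
\end{example}

The product $A\times B$ lies in the join of $Q(A)$ and $Q(B)$, but $Q(A\times B)$ contains neither factor: $A$ violates the first quasi-identity listed for $X$, and $B$ violates the second. The three algebras $A$, $B$, $A\times B$ behave like the elements $\alpha,\beta,\alpha\vee\beta$ of a three-element semilattice, whose subsemilattices $\{\alpha\vee\beta\}$, $\{\alpha\}$, $\{\beta\}$ violate distributivity in the same way: the join of the last two contains $\alpha\vee\beta$, while the first is disjoint from each of them. What made this possible is that the profiles $(1,0)$ and $(0,1)$ are incomparable. Longer antichains of $P$ will produce larger semilattices.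

\section{Standard facts}\label{sec:facts}

The operators $I,S,P,P_u,H$ form isomorphic copies, subalgebras, direct products (the empty product is allowed), ultraproducts and homomorphic images. An algebra $B$ lies in $ISP(\mathcal X)$ if and only if the homomorphisms from $B$ to members of $\mathcal X$ \emph{separate points}, meaning that any two distinct elements of $B$ have distinct images under one of them. We use three facts.
\begin{enumerate}
\item[(F1)] $Q(\mathcal X)=ISPP_u(\mathcal X)$.
\item[(F2)] (\L o\'s's theorem.) A first-order sentence holds in an ultraproduct if and only if the set of indices of the factors in which it holds belongs to the ultrafilter. In particular, if a finite algebra $C$ of finite type embeds in an ultraproduct, then $C$ embeds in one of the factors: ``$C$ embeds in me'' is the single sentence asserting the existence of distinct elements $x_c$ $(c\in C)$ that obey the finitely many entries of the operation tables of $C$.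
\item[(F3)] Every algebra embeds in an ultraproduct of its finitely generated subalgebras.
\end{enumerate}

Semilattices are written as join-semilattices; a meet-semilattice is a join-semilattice under the dual order. For a semilattice $S$, let $\operatorname{Sub}(S)$ be the lattice of all subsets of $S$ closed under $\vee$, including $\emptyset$. The meet in $\operatorname{Sub}(S)$ is intersection, and the join is
\begin{equation}\label{eq:subjoin}
U\vee V=U\cup V\cup\{x\vee y:x\in U,\ y\in V\},
\end{equation}
because the right-hand side is closed under $\vee$ by associativity and commutativity. For a set $W$, let $\operatorname{Fin}(W)$ be the semilattice of nonempty finite subsets of $W$ under $\cup$.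

We also use, without further mention, that an order isomorphism between two lattices is a lattice isomorphism and that an interval of a lattice is a sublattice.

\section{The finite members of $K$}\label{sec:finite}

The class $\mathcal D$ is defined by finitely many universal sentences, so it is closed under $I$, $S$ and, by (F2), $P_u$. With (F1) this gives
\begin{equation}\label{eq:KinISP}
K\subseteq ISP(\mathcal D).
\end{equation}
In a member of $\mathcal D$ the value $t(x,y,z)$ is $x$ or $z$, and $f$ takes values in $\{0,1\}$. So the subalgebras are exactly the subsets containing $0$ and $1$, and an $n$-generated member of $\mathcal D$ has at most $n+2$ elements. Every injective map between members of $\mathcal D$ preserves $t$, so the embeddings are the injective maps that fix $0,1$ and preserve $f$. Counting the points of each color gives the uniqueness claimed in Definition~\ref{def:D}, and also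
\begin{equation}\label{eq:embed}
A_u\text{ embeds in }A_v\iff u\le v\text{ in }P.
\end{equation}

By \eqref{eq:KinISP}, a member of $K$ is a subalgebra of a product of members of $\mathcal D$. Subalgebras of products can in general be hard to classify. The role of the discriminator is to remove the difficulty, through the following form of the Chinese remainder theorem.

\begin{lemma}\label{lem:crt}
Let $\theta_1,\dots,\theta_n$ be distinct congruences of an algebra $B$ such that $D_i=B/\theta_i\in\mathcal D$ for all $i$. Then the natural map $B\to\prod_{i}D_i$ is onto.
\end{lemma}

\begin{proof}
For $n\le1$ there is nothing to prove. Let $R$ be the image of $B$. It is a subalgebra of $\prod_iD_i$, so it is closed under $t$ computed coordinatewise, and it projects onto each $D_i$.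

Let $n=2$. Since $\theta_1\neq\theta_2$, we may assume by symmetry that some pair lies in $\theta_1$ and not in $\theta_2$. This gives $(a,b),(a,c)\in R$ with $b\neq c$. For $(x,y)\in R$,
\[
t\bigl((a,b),(a,c),(x,y)\bigr)=\bigl(t(a,a,x),t(b,c,y)\bigr)=(x,b),
\]
so $(x,b)\in R$ for every $x\in D_1$. Now let $(x_0,y_0)\in D_1\times D_2$. Choose $x'\neq x_0$ in $D_1$, which is possible since $|D_1|\ge2$, and choose $w$ with $(w,y_0)\in R$. Then
\[
t\bigl((x_0,b),(x',b),(w,y_0)\bigr)=\bigl(t(x_0,x',w),t(b,b,y_0)\bigr)=(x_0,y_0)\in R.
\]

Let $n\ge3$ and argue by induction. The term $m(x,y,z)=t(x,t(x,y,z),z)$ is a \emph{majority term} on $\mathcal D$: it returns the repeated argument whenever two arguments agree. Indeed, $t(x,z,z)=x$ and $t(x,w,x)=x$ hold for all $x,z,w$ (check the cases $x=z$, $x\ne z$ and $x=w$, $x\neq w$), and therefore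
\begin{align*}
m(x,x,z)&=t(x,z,z)=x,\\
m(x,y,x)&=t(x,t(x,y,x),x)=x,\\
m(x,z,z)&=t(x,t(x,z,z),z)=t(x,x,z)=z.
\end{align*}
Let $d\in\prod_iD_i$. For $i=1,2,3$, the induction hypothesis applied to the congruences other than $\theta_i$ gives $b_i\in R$ that agrees with $d$ except possibly at coordinate $i$. At each coordinate at least two of $b_1,b_2,b_3$ agree with $d$, so $d=m(b_1,b_2,b_3)\in R$.
\end{proof}

\begin{lemma}\label{lem:finite}
\begin{enumerate}
\item[(a)] $K$ is locally finite.
\item[(b)] Every finite $B\in K$ is isomorphic to a finite product of finite members of $\mathcal D$.
\item[(c)] If $B=\prod_{i=1}^nD_i$ with all $D_i\in\mathcal D$ finite, then every homomorphism from $B$ to a member of $\mathcal D$ is a projection $B\to D_i$ followed by an embedding.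
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $B\in K$ be generated by $b_1,\dots,b_n$. By \eqref{eq:KinISP}, the homomorphisms $\varphi$ from $B$ to members of $\mathcal D$ separate points. The image $\varphi(B)$ is a member of $\mathcal D$ generated by $\varphi(b_1),\dots,\varphi(b_n)$, so it has at most $n+2$ elements. The kernel of $\varphi$ is determined by the isomorphism type of $\varphi(B)$ together with this generating tuple, and there are finitely many such types. So finitely many kernels occur, they intersect in the equality relation, and $B$ embeds in a finite product of finite algebras.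

(b) Let $\theta_1,\dots,\theta_n$ be the distinct kernels of homomorphisms from $B$ to members of $\mathcal D$. The map $B\to\prod_iB/\theta_i$ is injective by \eqref{eq:KinISP} and onto by Lemma~\ref{lem:crt}.

(c) Let $\varphi$ be such a homomorphism and let $C=\varphi(B)\in\mathcal D$. The $n$ projection kernels are distinct: two elements of $B$ that differ at coordinate $i$ only are separated by the $i$-th projection and by no other. If $\ker\varphi$ differed from all of them, Lemma~\ref{lem:crt} would give a map of $B$ onto $\prod_iD_i\times C$. This set has $|B|\cdot|C|>|B|$ elements because $0\ne1$ in $C$, a contradiction. So $\ker\varphi$ is the kernel of some projection $B\to D_i$, and $\varphi$ induces an embedding of $D_i$.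
\end{proof}

Part (c) is where $0\neq1$ matters: a homomorphism into a member of $\mathcal D$ cannot collapse everything to a point, so homomorphisms out of a product are scarce.

\section{$L(K)$ as a lattice of families of finite sets}\label{sec:Lambda}

Let $B\in K$ be finite and nontrivial, $B\cong\prod_iD_i$ as in Lemma~\ref{lem:finite}(b). The \emph{support} $\operatorname{supp}(B)\in\operatorname{Fin}(P)$ is the set of profiles of the factors $D_i$. By Lemma~\ref{lem:finite}(c) it is the set of profiles of those homomorphic images of $B$ that lie in $\mathcal D$, so it does not depend on the decomposition. For $E\in\operatorname{Fin}(P)$ put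
\[
A_E=\prod_{u\in E}A_u,
\]
the algebra with support $E$ and no repeated factor. To decide when $A_E\in Q(A_F)$ we need the homomorphisms $A_E\to A_F$. For $E,F\in\operatorname{Fin}(P)$, a \emph{selector} from $F$ to $E$ is a map $c\colon F\to E$ with $c(v)\le v$ for all $v\in F$. Let $\theta_c$ be the relation on $A_E$ of agreeing at all coordinates $u\in c(F)$.

\begin{lemma}\label{lem:selector}
Let $E,F,F_j\in\operatorname{Fin}(P)$.
\begin{enumerate}
\item[(a)] The kernels of the homomorphisms $A_E\to A_F$ are exactly the relations $\theta_c$, where $c$ is a selector from $F$ to $E$.
\item[(b)] Homomorphisms $\varphi_j\colon A_E\to A_{F_j}$ with kernels $\theta_{c_j}$ separate the points of $A_E$ if and only if $\bigcup_jc_j(F_j)=E$.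
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A homomorphism $\varphi\colon A_E\to A_F$ is a family of homomorphisms $\varphi_v\colon A_E\to A_v$, $v\in F$, and $\ker\varphi=\bigcap_v\ker\varphi_v$. By Lemma~\ref{lem:finite}(c), each $\varphi_v$ is the projection to some $A_{c(v)}$ followed by an embedding $A_{c(v)}\to A_v$, and by \eqref{eq:embed} such an embedding exists exactly when $c(v)\le v$.

(b) If the sets $c_j(F_j)$ cover $E$, two elements that differ at a coordinate $u\in c_j(F_j)$ are separated by $\varphi_j$. If $u\in E$ is not covered, two elements that differ at $u$ only are not separated.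
\end{proof}

So a homomorphism $A_E\to A_F$ exists when every point of $F$ lies above a point of $E$, and these homomorphisms separate points when, in addition, every point of $E$ can be selected. This leads to the following relation.

\begin{definition}\label{def:preceq}
For $E,F\in\operatorname{Fin}(P)$ write $E\preceq F$ if
\begin{enumerate}
\item[(i)] for every $v\in F$ there is $u\in E$ with $u\le v$, and
\item[(ii)] for every $u\in E$ there is $v\in F$ with $u\le v$.
\end{enumerate}
Let $\Lambda$ be the set of all families $\mathcal F\subseteq\operatorname{Fin}(P)$ that are closed under $\cup$ and downward closed under $\preceq$, ordered by inclusion.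
\end{definition}

Let ${\uparrow}E$ and ${\downarrow}E$ be the up-set and the down-set of $P$ generated by $E$. Condition (i) says ${\uparrow}F\subseteq{\uparrow}E$, and condition (ii) says ${\downarrow}E\subseteq{\downarrow}F$. Hence $\preceq$ is reflexive and transitive. It is not antisymmetric: $\{(0,0),(2,0)\}$ and $\{(0,0),(1,0),(2,0)\}$ generate the same up-set and the same down-set. Nor does it extend inclusion: $\{(1,0)\}\not\preceq\{(1,0),(0,1)\}$ since (i) fails, which reflects $A\notin Q(A\times B)$ in Section~\ref{sec:example}. The set $\Lambda$ contains $\operatorname{Fin}(P)$ and is closed under arbitrary intersections, so it is a complete lattice with intersection as meet.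

\begin{proposition}\label{prop:Lambda}
The map $M\mapsto\mathcal F(M)=\{\operatorname{supp}(B):B\in M\text{ finite and nontrivial}\}$ is an isomorphism of $L(K)$ onto $\Lambda$.
\end{proposition}

\begin{proof}
\emph{Step 1: if $\operatorname{supp}(B)=E$, then $Q(B)=Q(A_E)$.} Write $B=\prod_iD_i$ and let $u_i$ be the profile of $D_i$. The map $A_E\to B$ whose $i$-th coordinate is the projection to $A_{u_i}$ followed by an isomorphism $A_{u_i}\cong D_i$ is an embedding, since every $u\in E$ is some $u_i$. Conversely, each choice of indices $i(u)$, $u\in E$, with $u_{i(u)}=u$ gives a homomorphism $B\to A_E$ that separates elements differing at a chosen index. Every index is chosen in some choice, so $B\in ISP(A_E)$. It follows that for $M\in L(K)$ and finite nontrivial $B\in K$,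
\begin{equation}\label{eq:membership}
B\in M\iff A_{\operatorname{supp}(B)}\in M\iff\operatorname{supp}(B)\in\mathcal F(M).
\end{equation}

\emph{Step 2: $\mathcal F(M)\in\Lambda$.} Let $E\preceq F\in\mathcal F(M)$. By (i) there is a selector $c$ from $F$ to $E$. Given $u\in E$, condition (ii) provides $v\in F$ with $u\le v$, and redefining $c(v)$ to be $u$ gives a selector whose range contains $u$. By Lemma~\ref{lem:selector} the homomorphisms $A_E\to A_F$ separate points, so $A_E\in ISP(A_F)\subseteq M$ and $E\in\mathcal F(M)$. If $E,E'\in\mathcal F(M)$, then $A_E\times A_{E'}\in M$ has support $E\cup E'$, so $E\cup E'\in\mathcal F(M)$.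

\emph{Step 3: $M\subseteq M'$ if and only if $\mathcal F(M)\subseteq\mathcal F(M')$.} One direction is immediate from the definition. If $\mathcal F(M)\subseteq\mathcal F(M')$, then by \eqref{eq:membership} every finite member of $M$ lies in $M'$ (the trivial algebra lies in every quasivariety). By Lemma~\ref{lem:finite}(a) and (F3), every member of $M$ embeds in an ultraproduct of finite members of $M$, so $M\subseteq M'$.

\emph{Step 4: the map is onto.} Let $\mathcal F\in\Lambda$ and $M=Q(\{A_F:F\in\mathcal F\})$. Then $\mathcal F\subseteq\mathcal F(M)$. Let $E\in\mathcal F(M)$, so that $A_E\in M$ by \eqref{eq:membership}. By (F1), $A_E$ embeds in a product of ultraproducts of algebras $A_F$ with $F\in\mathcal F$. The image of $A_E$ in each of these ultraproducts is a finite algebra of finite type, so by (F2) it embeds in some $A_F$ with $F\in\mathcal F$. Thus the homomorphisms from $A_E$ to algebras $A_F$, $F\in\mathcal F$, separate points. As $A_E$ is finite and nontrivial, finitely many of them suffice and at least one is needed: say $\varphi_j\colon A_E\to A_{F_j}$ for $1\le j\le r$, with $r\ge1$ and $F_j\in\mathcal F$. Let $\ker\varphi_j=\theta_{c_j}$ and $E_j=c_j(F_j)$. The inequalities $c_j(v)\le v$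 give both (i) and (ii) for $E_j\preceq F_j$, so $E_j\in\mathcal F$. By Lemma~\ref{lem:selector}(b), $E=E_1\cup\dots\cup E_r$, and so $E\in\mathcal F$.

By Steps 2--4 the map is an order isomorphism of $L(K)$ onto $\Lambda$.
\end{proof}

\begin{remark}\label{rem:needed}
Condition (i), which comes from $0\neq1$, carries all the failure of lattice identities. If $\preceq$ were defined by (ii) alone, then $E\in\mathcal F$ and $u'\le u\in E$ would give $\{u'\}\in\mathcal F$; the admissible families would be the sets $\operatorname{Fin}(W)$ with $W$ a down-set of $P$, and they would form a distributive lattice. The shape of $P$ matters too. If the chain $\mathbb N$ stood in place of $P$ (one color instead of two), there would be no two-element antichain to run Example~\ref{ex:distributive} on. If an infinite antichain $W$ stood in place of $P$, then $\preceq$ would be equality, and the families $\operatorname{Fin}(W')$ with $W'\subseteq W$ would already be uncountably many and contain an infinite descending chain.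
\end{remark}

\section{No infinite descending chain}\label{sec:wqo}

A quasi-ordered set is \emph{well-quasi-ordered} if every infinite sequence $x_1,x_2,\dots$ has $i<j$ with $x_i\preceq x_j$. We prove this for $(\operatorname{Fin}(P),\preceq)$. The sets $E_n$ in a sequence may have unbounded size, so comparing finitely many coordinates is not enough. Instead we describe ${\uparrow}E$ and ${\downarrow}E$ by their boundaries, which are staircases, that is, graphs of nonincreasing functions.

\begin{lemma}\label{lem:staircase}
Let $g_n\colon\mathbb N\to\mathbb N\cup\{\infty\}$ $(n=1,2,\dots)$ be nonincreasing and not identically $\infty$. Then there are $i<j$ with $g_i(x)\le g_j(x)$ for all $x$.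
\end{lemma}

\begin{proof}
The plan is to pass to a pointwise convergent subsequence. Convergence compares $g_i$ with $g_j$ at finitely many points only, so the two ends of the staircase are controlled separately, by
\[
\alpha(g)=\min\{x:g(x)<\infty\}\qquad\text{and}\qquad\beta(g)=\min_xg(x).
\]
Both are natural numbers for $g=g_n$, because $g_n$ is not identically $\infty$.

Every sequence of natural numbers has a nondecreasing subsequence, so we may assume that $\alpha(g_n)$ and $\beta(g_n)$ are nondecreasing in $n$. Every sequence in $\mathbb N\cup\{\infty\}$ has a subsequence that is constant with a finite value or tends to $\infty$. Choosing nested subsequences for $x=0,1,2,\dots$ and taking the diagonal, we may assume that $g(x)=\lim_ng_n(x)$ exists in $\mathbb N\cup\{\infty\}$ for every $x$, where a finite limit means that the sequence is eventually constant. The function $g$ is nonincreasing.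

\emph{There is $i$ with $g_i\le g$.} If $g$ is identically $\infty$, take any $i$. Otherwise let $x^*=\alpha(g)$, and let $x^{**}\ge x^*$ be such that $g$ is constant from $x^{**}$ on. Choose $i$ with $g_i(x)=g(x)$ for the finitely many $x$ with $x^*\le x\le x^{**}$. For $x<x^*$ we have $g(x)=\infty$, and for $x>x^{**}$ we have $g_i(x)\le g_i(x^{**})=g(x^{**})=g(x)$.

\emph{For this $i$, $g_i\le g_j$ for all large $j$.} Let $x_i$ be such that $g_i(x)=\beta(g_i)$ for $x\ge x_i$, and let $j>i$.
\begin{itemize}
\item If $x\ge x_i$, then $g_i(x)=\beta(g_i)\le\beta(g_j)\le g_j(x)$.
\item If $x<\alpha(g_i)$, then $x<\alpha(g_j)$, so $g_j(x)=\infty$.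
\item If $\alpha(g_i)\le x<x_i$, then $g_i(x)$ is finite and at most $g(x)=\lim_jg_j(x)$. Whether this limit is finite or not, $g_i(x)\le g_j(x)$ for all large $j$.
\end{itemize}
The third case concerns finitely many $x$, so one large $j$ serves for all of them.
\end{proof}

\begin{lemma}\label{lem:wqo}
Every sequence $E_1,E_2,\dots$ in $\operatorname{Fin}(P)$ has $i<j$ with $E_i\preceq E_j$.
\end{lemma}

\begin{proof}
For $E\in\operatorname{Fin}(P)$ define, with $\min\emptyset=\infty$,
\[
g_E(x)=\min\{y:(x,y)\in{\uparrow}E\},\qquad h_E(x)=|\{y:(x,y)\in{\downarrow}E\}|.
\]
Then ${\uparrow}E=\{(x,y):y\ge g_E(x)\}$ and ${\downarrow}E=\{(x,y):y<h_E(x)\}$. Both functions are nonincreasing, $g_E(x)$ is finite for large $x$ because $E\neq\emptyset$, and $h_E$ is finite everywhere because $E$ is finite. Condition (i) for $E\preceq F$ is ${\uparrow}F\subseteq{\uparrow}E$, that is, $g_E\le g_F$; condition (ii) is ${\downarrow}E\subseteq{\downarrow}F$, that is, $h_E\le h_F$.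

We need both inequalities for the same pair $i<j$. Call an index $i$ \emph{terminal} if there is no $j>i$ with $g_{E_i}\le g_{E_j}$. There are finitely many terminal indices, for otherwise they would index a sequence contradicting Lemma~\ref{lem:staircase}. Starting beyond the last terminal index, we obtain $n_1<n_2<\cdots$ with $g_{E_{n_1}}\le g_{E_{n_2}}\le\cdots$. Lemma~\ref{lem:staircase} applied to the functions $h_{E_{n_k}}$ gives $k<k'$ with $h_{E_{n_k}}\le h_{E_{n_{k'}}}$, and then $E_{n_k}\preceq E_{n_{k'}}$.
\end{proof}

\begin{corollary}\label{cor:small}
$L(K)$ has no infinite strictly descending chain and is countable.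
\end{corollary}

\begin{proof}
By Proposition~\ref{prop:Lambda} we work in $\Lambda$, and we use only that its members are downward closed. Suppose $\mathcal F_1\supsetneq\mathcal F_2\supsetneq\cdots$ and choose $E_n\in\mathcal F_n\setminus\mathcal F_{n+1}$. By Lemma~\ref{lem:wqo}, $E_i\preceq E_j$ for some $i<j$. Since $E_j\in\mathcal F_j\subseteq\mathcal F_{i+1}$, we get $E_i\in\mathcal F_{i+1}$, a contradiction.

For countability, let $\mathcal U=\operatorname{Fin}(P)\setminus\mathcal F$ with $\mathcal F\in\Lambda$; it is upward closed under $\preceq$. Choose $E_1,E_2,\dots\in\mathcal U$ successively, each not above any earlier one, as long as this is possible. By Lemma~\ref{lem:wqo} the process stops, and then $\mathcal U$ is the upward closure of the finitely many sets chosen. So $\mathcal F$ is determined by a finite subset of the countable set $\operatorname{Fin}(P)$.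
\end{proof}

Both properties pass to the lattices that occur in the definition of $Q$-universality.

\begin{lemma}\label{lem:lifting}
Let $N$ be a homomorphic image of a sublattice $H$ of a lattice $L$. If $L$ is countable, so is $N$. If $L$ has no infinite strictly descending chain, neither has $N$.
\end{lemma}

\begin{proof}
The first statement holds since $|N|\le|H|\le|L|$. Suppose $c_1>c_2>\cdots$ in $N$, and let $h_n\in H$ be a preimage of $c_n$. The $h_n$ need not form a chain, but $h_1\ge h_1\wedge h_2\ge h_1\wedge h_2\wedge h_3\ge\cdots$ does. Its $n$-th term maps to $c_1\wedge\dots\wedge c_n=c_n$, so its terms are distinct.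
\end{proof}

\begin{proposition}\label{prop:notQ}
$K$ is not $Q$-universal.
\end{proposition}

\begin{proof}
Let $M$ be the quasivariety of all algebras with one unary operation $s$, and let $p_1<p_2<\cdots$ be the primes. Let $M_n\subseteq M$ be defined by the quasi-identities $s^{p_i}(x)\approx x\to x\approx y$ for $1\le i\le n$; a nontrivial algebra satisfies the $i$-th of them exactly when $s^{p_i}$ has no fixed point. Let $C$ be the cycle of length $p_{n+1}$, that is, $\mathbb Z/p_{n+1}\mathbb Z$ with $s(x)=x+1$. For $i\le n$ the map $s^{p_i}$ has no fixed point in $C$, since $p_{n+1}$ does not divide $p_i$; so $C\in M_n$. The map $s^{p_{n+1}}$ is the identity on the nontrivial algebra $C$, so $C\notin M_{n+1}$. Thus $M_1\supsetneq M_2\supsetneq\cdots$ in $L(M)$. By Corollary~\ref{cor:small} and Lemma~\ref{lem:lifting}, $L(M)$ is not a homomorphic image of a sublattice of $L(K)$.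
\end{proof}

The proposition also follows from the countability of $L(K)$ and the known cardinality $2^{\aleph_0}$ mentioned in the introduction; the proof above does not depend on that fact.

\section{Failure of all nontrivial identities}\label{sec:identities}

We first find the lattices $\operatorname{Sub}(S)$, for finite semilattices $S$, inside $L(K)$, and then show that every nontrivial identity fails in one of them.

\subsection*{Lattices of subsemilattices inside $L(K)$}

For $u=(k,l)\in P$ let $|u|=k+l$. If $u\le v$, then $|u|\le|v|$, with equality only for $u=v$. Hence $W_n=\{u\in P:|u|=n\}$ is an antichain, and it has $n+1$ elements. A subsemilattice $\mathcal G$ of $\operatorname{Fin}(W_n)$ is usually not a member of $\Lambda$, because sets containing points of lower level lie $\preceq$-below its members. The remedy is to add all such sets at once.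

\begin{lemma}\label{lem:interval}
For every $n\in\mathbb N$, the lattice $\operatorname{Sub}(\operatorname{Fin}(W_n))$ is isomorphic to an interval of $\Lambda$.
\end{lemma}

\begin{proof}
Let $\mathcal B$ be the family of all $E\in\operatorname{Fin}(P)$ such that $|u|\le n$ for all $u\in E$ and $|u|<n$ for some $u\in E$. It is disjoint from $\operatorname{Fin}(W_n)$. Let $\mathcal G\subseteq\operatorname{Fin}(W_n)$ be closed under $\cup$, possibly empty. We show $\mathcal B\cup\mathcal G\in\Lambda$.

The union of a member of $\mathcal B$ with a member of $\mathcal B\cup\mathcal G$ lies in $\mathcal B$, so $\mathcal B\cup\mathcal G$ is closed under $\cup$. Let $E\preceq F\in\mathcal B\cup\mathcal G$. By (ii), $|u|\le n$ for all $u\in E$. If $F\in\mathcal B$, then (i) applied to a point $v\in F$ with $|v|<n$ gives $u\in E$ with $|u|<n$, so $E\in\mathcal B$. If $F\in\mathcal G$ and $E\notin\mathcal B$, then $E\subseteq W_n$; since $W_n$ is an antichain, (ii) gives $E\subseteq F$ and (i) gives $F\subseteq E$, so $E=F\in\mathcal G$.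

In particular $\mathcal B$ and $\mathcal B\cup\operatorname{Fin}(W_n)$ lie in $\Lambda$. Conversely, every $\mathcal F\in\Lambda$ between them equals $\mathcal B\cup\mathcal G$ with $\mathcal G=\mathcal F\cap\operatorname{Fin}(W_n)$, which is closed under $\cup$. So $\mathcal G\mapsto\mathcal B\cup\mathcal G$ is an order isomorphism of $\operatorname{Sub}(\operatorname{Fin}(W_n))$ onto the interval $[\mathcal B,\mathcal B\cup\operatorname{Fin}(W_n)]$.
\end{proof}

For $n=1$, $\mathcal B$ consists of the four subsets of $\{(0,0),(1,0),(0,1)\}$ that contain $(0,0)$, and $\operatorname{Fin}(W_1)$ is the three-element semilattice of Section~\ref{sec:example}.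

\begin{corollary}\label{cor:SubS}
For every finite semilattice $S$, the lattice $\operatorname{Sub}(S)$ embeds in $L(K)$.
\end{corollary}

\begin{proof}
Let $*\notin S$ and $W=S\cup\{*\}$. Define $\iota\colon S\to\operatorname{Fin}(W)$ by $\iota(x)=\{*\}\cup\{w\in S:x\not\le w\}$; the point $*$ only keeps $\iota(x)$ nonempty. Since $x\vee y\not\le w$ holds if and only if $x\not\le w$ or $y\not\le w$, we have $\iota(x\vee y)=\iota(x)\cup\iota(y)$. If $x\not\le y$, then $y\in\iota(x)\setminus\iota(y)$, so $\iota$ is injective. Hence $U\mapsto\iota(U)$ is an order isomorphism of $\operatorname{Sub}(S)$ onto the interval $[\emptyset,\iota(S)]$ of $\operatorname{Sub}(\operatorname{Fin}(W))$. For $n=|S|$ the sets $W$ and $W_n$ have the same size, and Lemma~\ref{lem:interval} and Proposition~\ref{prop:Lambda} finish the proof.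
\end{proof}

\subsection*{Identities in lattices of subsemilattices}

Let $p,q$ be lattice terms, and suppose that the inequality $p\le q$ fails in a lattice $L$ under an assignment $x\mapsto x^L$ of the variables; write $r^L$ for the value of a term $r$. We want to transfer the failure to $\operatorname{Sub}(S)$ for a finite $S$. A first attempt takes $S=L$ and sends $a$ to the principal ideal $\{e:e\le a\}$. This map preserves meets, but it can lose joins, since an element $e\le a\vee b$ need not have the form $x\vee y$ with $x\le a$, $y\le b$. For instance, in the five-element lattice $M_3$ with atoms $a,b,c$, formula \eqref{eq:subjoin} gives $\{0,a\}\vee\{0,b\}=\{0,a,b,1\}$, which misses $c$. Moreover $L$ may be infinite.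

Both defects are repaired by building $S$ from \emph{copies} of elements of $L$. Whenever the evaluation of $p$ uses an inequality $e\le a\vee b$, we create fresh copies of $a$ and $b$ and arrange that the copy of $e$ be \emph{equal} in $S$ to their join. The fresh copies may need the same treatment, but only as many times as joins are nested in $p$. The copies thus form a finite tree.

\begin{lemma}\label{lem:tree}
If $p\le q$ fails in some lattice, then it fails in $\operatorname{Sub}(S)$ for some finite semilattice $S$.
\end{lemma}

Before the proof we carry out the construction in the smallest case.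

\begin{example}\label{ex:tree}
Let $p=x\wedge(y\vee z)$, $q=(x\wedge y)\vee(x\wedge z)$ and $L=M_3$ with $x^L=a$, $y^L=b$, $z^L=c$. Then $p^L=a\not\le0=q^L$. The evaluation of $p$ uses $a\le b\vee c$. Take a root $\rho$ labeled $a$ with two children $\gamma_1,\gamma_2$ labeled $b$ and $c$. Let $S$ consist of the sets $\{\gamma_1\}$, $\{\gamma_2\}$, $\{\rho,\gamma_1,\gamma_2\}$ ordered by inclusion, so the third is the join of the first two. To an element $e\in L$ assign the collection of those members of $S$ whose top node has label at most $e$. Then $x,y,z$ are interpreted by the singletons consisting of $\{\rho,\gamma_1,\gamma_2\}$, $\{\gamma_1\}$, $\{\gamma_2\}$. The value of $y\vee z$ is $S$, the value of $p$ contains $\{\rho,\gamma_1,\gamma_2\}$, and the value of $q$ is $\emptyset$.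
\end{example}

\begin{proof}[Proof of Lemma~\ref{lem:tree}]
Let $p^L\not\le q^L$ as above. Define the \emph{join depth} of a term by $\delta(x)=0$ for a variable $x$, $\delta(r_1\wedge r_2)=\max(\delta(r_1),\delta(r_2))$ and $\delta(r_1\vee r_2)=1+\max(\delta(r_1),\delta(r_2))$. Let $d=\delta(p)$, and let $\Pi$ be the finite set of pairs $(r_1^L,r_2^L)$ such that $r_1\vee r_2$ is a subterm of $p$.

\emph{The tree.} Build a rooted tree $T$ with a labeling $\lambda\colon T\to L$. The root $\rho$ has depth $0$ and label $p^L$. A node $\nu$ of depth less than $d$ receives, for each $(a,b)\in\Pi$ with $\lambda(\nu)\le a\vee b$, two new children labeled $a$ and $b$; they form a \emph{child pair} of $\nu$. Nodes of depth $d$ have no children, so $T$ is finite. By construction,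
\begin{equation}\label{eq:label}
\lambda(\nu)\le\lambda(\gamma)\vee\lambda(\gamma')\quad\text{for every child pair }\gamma,\gamma'\text{ of }\nu.
\end{equation}
Write $\mu\le\nu$ if $\mu$ is $\nu$ or a descendant of $\nu$, and ${\downarrow}\nu=\{\mu:\mu\le\nu\}$. This order is unrelated to the order of the labels. A node strictly above a child of $\mu$ is $\mu$ or an ancestor of $\mu$.

\emph{The semilattice.} Call $C\subseteq T$ \emph{closed} if it is a down-set and contains $\mu$ whenever it contains both members of some child pair of $\mu$. The set $T$ is closed and intersections of closed sets are closed, so every subset has a closure. Let $S$ be the set of nonempty closed sets ordered by inclusion; it is a finite semilattice in which $C\vee C'$ is the closure of $C\cup C'$. We record three properties.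
\begin{enumerate}
\item[(S1)] The closure of a down-set $C_0$ is the eventual value of the increasing sequence of down-sets
\[
C_{k+1}=C_k\cup\bigcup\{{\downarrow}\mu:\text{some child pair of }\mu\text{ lies in }C_k\}.
\]
Indeed, each $C_k$ lies in every closed set containing $C_0$, the sequence stabilizes because $T$ is finite, and $C_{k+1}=C_k$ means that $C_k$ is closed.
\item[(S2)] ${\downarrow}\nu\in S$ for every node $\nu$. Suppose a child pair $\gamma,\gamma'$ of $\mu$ lies in ${\downarrow}\nu$. One of the two distinct nodes $\gamma,\gamma'$ is different from $\nu$, so $\nu$ is strictly above it and $\mu\le\nu$.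
\item[(S3)] If $\gamma,\gamma'$ is a child pair of $\mu$, then ${\downarrow}\gamma\vee{\downarrow}\gamma'={\downarrow}\mu$. The left side is closed and contains $\gamma,\gamma'$, so it contains $\mu$ and ${\downarrow}\mu$; and ${\downarrow}\mu$ is a closed set containing ${\downarrow}\gamma\cup{\downarrow}\gamma'$.
\end{enumerate}

\emph{The map $\psi$.} For $a\in L$ let
\[
\psi(a)=\{C\in S:\lambda(\mu)\le a\text{ for every maximal node }\mu\text{ of }C\}.
\]
Only maximal nodes are tested, because the label of a child can be incomparable with the label of its parent. From the definition, $\psi$ is order preserving, $\psi(a\wedge b)=\psi(a)\cap\psi(b)$, and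
\begin{equation}\label{eq:principal}
{\downarrow}\nu\in\psi(a)\iff\lambda(\nu)\le a.
\end{equation}

We claim that $\psi(a)$ is a subsemilattice of $S$. Let $C,C'\in\psi(a)$, put $C_0=C\cup C'$, and define $C_k$ as in (S1). We show by induction on $k$ that every maximal node of $C_k$ has label at most $a$. A maximal node of $C_0$ is maximal in $C$ or in $C'$, which settles $k=0$. Let $\mu$ be maximal in $C_{k+1}$. If $\mu\in C_k$, then $\mu$ is maximal in $C_k$. If $\mu\notin C_k$, then $\mu\le\mu'$ for a node $\mu'\in C_{k+1}$ with a child pair $\gamma,\gamma'$ in $C_k$, and $\mu=\mu'$ by maximality. Since $C_k$ is a down-set not containing $\mu$, it contains no ancestor of $\mu$ either. So $\gamma$ and $\gamma'$ are maximal in $C_k$ and have labels at most $a$, and \eqref{eq:label} gives $\lambda(\mu)\le a$. This proves $C\vee C'\in\psi(a)$.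

Since $\psi(a\vee b)$ is a subsemilattice containing $\psi(a)$ and $\psi(b)$, we have $\psi(a)\vee\psi(b)\subseteq\psi(a\vee b)$ in $\operatorname{Sub}(S)$.

\emph{Upper bound.} Interpret each variable $x$ by $\psi(x^L)\in\operatorname{Sub}(S)$, and let $\widehat r$ be the resulting value of a term $r$ in $\operatorname{Sub}(S)$. Then $\widehat r\subseteq\psi(r^L)$ for every term $r$, by induction: for $r=r_1\wedge r_2$ we have $\widehat r\subseteq\psi(r_1^L)\cap\psi(r_2^L)=\psi(r^L)$, and for $r=r_1\vee r_2$ we have $\widehat r\subseteq\psi(r_1^L)\vee\psi(r_2^L)\subseteq\psi(r^L)$.

\emph{Lower bound.} Let $r$ be a subterm of $p$ and let $\nu$ be a node of depth at most $d-\delta(r)$ with $\lambda(\nu)\le r^L$. We prove ${\downarrow}\nu\in\widehat r$ by induction on $r$. For a variable this is \eqref{eq:principal}. If $r=r_1\wedge r_2$, then $\delta(r_i)\le\delta(r)$ and $\lambda(\nu)\le r_i^L$, so ${\downarrow}\nu\in\widehat{r_1}\cap\widehat{r_2}=\widehat r$. If $r=r_1\vee r_2$, then $\delta(r)\ge1$, so $\nu$ has depth less than $d$; also $(r_1^L,r_2^L)\in\Pi$ and $\lambda(\nu)\le r_1^L\vee r_2^L$. Hence $\nu$ has a child pair $\gamma_1,\gamma_2$ labeled $r_1^L,r_2^L$, of depth at most $d-\delta(r)+1\le d-\delta(r_i)$.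 By induction ${\downarrow}\gamma_i\in\widehat{r_i}$, and by (S3) ${\downarrow}\nu={\downarrow}\gamma_1\vee{\downarrow}\gamma_2\in\widehat{r_1}\vee\widehat{r_2}=\widehat r$.

\emph{Conclusion.} The lower bound with $r=p$ and $\nu=\rho$ gives ${\downarrow}\rho\in\widehat p$. If ${\downarrow}\rho$ belonged to $\widehat q\subseteq\psi(q^L)$, then \eqref{eq:principal} would give $p^L=\lambda(\rho)\le q^L$. So $\widehat p\not\subseteq\widehat q$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $p\approx q$ be a nontrivial identity. It fails in some lattice, so one of the inequalities $p\le q$, $q\le p$ fails there. By Lemma~\ref{lem:tree} that inequality fails in $\operatorname{Sub}(S)$ for a finite semilattice $S$, and by Corollary~\ref{cor:SubS} this lattice is isomorphic to a sublattice of $L(K)$. So $p\approx q$ fails in $L(K)$. By Proposition~\ref{prop:notQ}, $K$ is not $Q$-universal.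
\end{proof}

\section{The variety $K$ and the sublattices of $L(K)$}\label{sec:B}

It remains to prove Theorem~\ref{thm:B}. For part (3) we need the join in $\Lambda$. A priori it is obtained by closing alternately under $\cup$ and downward; in fact one round of unions suffices, so the join is given by the same formula \eqref{eq:subjoin} as in $\operatorname{Sub}(\operatorname{Fin}(P))$.

\begin{lemma}\label{lem:join}
For $\mathcal F,\mathcal G\in\Lambda$,
\[
\mathcal F\vee\mathcal G=\mathcal F\cup\mathcal G\cup\{F\cup G:F\in\mathcal F,\ G\in\mathcal G\}.
\]
\end{lemma}

\begin{proof}
The right-hand side is contained in the join and is closed under $\cup$ by \eqref{eq:subjoin}. It remains to show that it is downward closed, and since $\mathcal F$ and $\mathcal G$ are, we need only consider $E\preceq F\cup G$ with $F\in\mathcal F$, $G\in\mathcal G$. Put $E_1=E\cap{\downarrow}F$ and $E_2=E\cap{\downarrow}G$. By (ii), $E=E_1\cup E_2$. By (i), each $v\in F$ lies above some $u\in E$, and then $u\in E_1$. So $E_1$ is nonempty and satisfies (i) with respect to $F$; it satisfies (ii) by its definition. Thus $E_1\preceq F$ and $E_1\in\mathcal F$. The same argument with $G$ in place of $F$ gives $E_2\in\mathcal G$,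 so $E=E_1\cup E_2$ lies in the right-hand side.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1) Local finiteness is Lemma~\ref{lem:finite}(a). By (F3), every member of $\mathcal D$ embeds in an ultraproduct of its finitely generated subalgebras, which are finite members of $\mathcal D$. So $\mathcal D\subseteq K$, and with \eqref{eq:KinISP} we get $K=ISP(\mathcal D)$. Let $V(\mathcal D)$ be the variety generated by $\mathcal D$. Then $K\subseteq V(\mathcal D)$, and we must show the reverse inclusion.

Members of $\mathcal D$ are simple. Indeed, let $\varphi$ be a homomorphism defined on $A\in\mathcal D$, with $\varphi(a)=\varphi(b)$ and $a\neq b$. For every $z\in A$,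
\[
\varphi(a)=\varphi(t(a,b,z))=\varphi(t(a,a,z))=\varphi(z),
\]
so $\varphi$ is constant. Hence every homomorphic image of a member of $\mathcal D$ is in $\mathcal D$ or trivial.

The majority identities for $m$ from the proof of Lemma~\ref{lem:crt} hold in $\mathcal D$, hence in $V(\mathcal D)$. They make the congruence lattices of all members of $V(\mathcal D)$ distributive: if $(x,y)\in\theta\wedge(\sigma\vee\tau)$ and $x=z_0,z_1,\dots,z_n=y$ is a chain with consecutive terms related by $\sigma$ or $\tau$, then the elements $w_i=m(x,z_i,y)$ run from $x$ to $y$, each is $\theta$-related to $m(x,z_i,x)=x$, and so consecutive ones are related by $\theta\wedge\sigma$ or $\theta\wedge\tau$. J\'onsson's lemma states that if all members of $V(\mathcal X)$ have distributive congruence lattices, then every subdirectly irreducible member of $V(\mathcal X)$ lies in $HSP_u(\mathcal X)$. Here $SP_u(\mathcal D)\subseteq\mathcal D$, so the subdirectly irreducible members of $V(\mathcal D)$ lie in $H(\mathcal D)$ and are therefore in $\mathcal D$ or trivial. Every algebra is a subdirect product of subdirectly irreducible homomorphic images of itself, so $V(\mathcal D)\subseteq ISP(\mathcal D)=K$. Thus $K=V(\mathcal D)$,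 and $t$ is the discriminator on every member of $\mathcal D$.

(2) The first statement is Corollary~\ref{cor:small}, and the second follows by Lemma~\ref{lem:lifting}. By Whitman's theorem, $FL(3)$ has a sublattice isomorphic to $FL(\omega)$. The chain $x_1\ge x_1\wedge x_2\ge x_1\wedge x_2\wedge x_3\ge\cdots$ of meets of free generators of $FL(\omega)$ is strictly descending, as one sees by mapping $x_{n+1}$ to $0$ and all other generators to $1$ in the two-element lattice. So $FL(3)$ does not embed in $L(K)$.

(3) If a finite lattice embeds in $\operatorname{Sub}(S)$ with $S$ a finite semilattice, then it embeds in $L(K)$ by Corollary~\ref{cor:SubS}. Conversely, let $\Sigma$ be a finite sublattice of $\Lambda\cong L(K)$. For each pair of distinct members of $\Sigma$ choose a set $E\in\operatorname{Fin}(P)$ belonging to exactly one of them, and let $N\subseteq P$ be a nonempty finite set containing all the chosen sets. The map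
\[
\Sigma\to\operatorname{Sub}(\operatorname{Fin}(N)),\qquad\mathcal F\mapsto\mathcal F\cap\operatorname{Fin}(N),
\]
is injective by the choice of $N$, and it preserves meets, which are intersections on both sides. It preserves joins by Lemma~\ref{lem:join} and \eqref{eq:subjoin}, because $F\cup G\subseteq N$ holds if and only if $F\subseteq N$ and $G\subseteq N$. So $\Sigma$ embeds in the lattice of subsemilattices of the finite semilattice $\operatorname{Fin}(N)$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{Quniversal}
\emph{$Q$-universal quasivarieties of algebras},
\texttt{https://www.ams.org/journals/proc/}\allowbreak\texttt{1994-120-04/}\allowbreak\texttt{S0002-9939-1994-1172942-0/}\allowbreak\texttt{S0002-9939-1994-1172942-0.pdf}.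

\end{thebibliography}
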